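
\newtheorem{theorem}{Theorem}[section]
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{corollary}[theorem]{Corollary}
\numberwithin{equation}{section}

\title{Exceptional units in number fields of unit rank two}


\begin{abstract}
A unit $x$ of a number field $K$ is exceptional if $1-x$ is also a unit, and primitive if $\mathbb{Q}(x)=K$. We prove that all but finitely many number fields of unit rank $2$ have either $0$ or $6$ primitive exceptional units, and that in each of the possible degrees $3,4,5,6$ the value $6$ occurs infinitely often. This confirms a conjecture from \cite{CEU}. The upper bound is a special case of a uniform statement about $S$-units with $|S|=3$: exceptional $S$-units of large height form at most one orbit under the group of order six generated by $x\mapsto 1-x$ and $x\mapsto 1/x$.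
\end{abstract}

\section{The question and the results}

\subsection{Exceptional units and their symmetries}
Let $K$ be a number field with ring of integers $\mathcal{O}_K$. A unit $x\in\mathcal{O}_K^\times$ is \emph{exceptional} if $1-x$ is a unit as well; in other words, $(x,1-x)$ solves the unit equation $X+Y=1$ in $\mathcal{O}_K^\times$. By a theorem of Siegel, every number field has only finitely many exceptional units.

If $x$ is exceptional, so are $1-x$ and $1/x$, the latter because $1-1/x=-(1-x)/x$. The maps $x\mapsto 1-x$ and $x\mapsto 1/x$ generate the group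
\[
H=\Bigl\{\,x,\quad 1-x,\quad \frac1x,\quad \frac1{1-x},\quad 1-\frac1x,\quad \frac{x}{x-1}\Bigr\}\cong S_3
\]
of all M\"obius transformations that permute $\{0,1,\infty\}$, and $H$ permutes the exceptional units of $K$. Outside $\{0,1,\infty\}$, the three involutions $1-x$, $1/x$, $x/(x-1)$ fix only $\tfrac12$, $-1$, $2$ respectively, and the two elements of order three fix only the zeros of $X^2-X+1$. Hence
\begin{equation}\label{free}
\text{if } x \text{ is algebraic of degree at least } 3, \text{ then } Hx \text{ has exactly six elements.}
\end{equation}

An exceptional unit of a subfield is an exceptional unit of every larger field. For instance, $\varphi=(1+\sqrt5)/2$ satisfies $1-\varphi=-\varphi^{-1}$, so every field containing $\sqrt5$ contains the exceptional unit $\varphi$. To count only what is new in $K$, call $x$ \emph{primitive} if $\mathbb{Q}(x)=K$, and let $E(K)$ be the number of primitive exceptional units of $K$. Since $\mathbb{Q}(\eta x)=\mathbb{Q}(x)$ for $\eta\in H$, the group $H$ permutes these, and by \eqref{free} the number $E(K)$ is a multiple of $6$ whenever $[K:\mathbb{Q}]\ge 3$.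

How large can $E(K)$ be infinitely often? Let $r_1$ be the number of real embeddings and $r_2$ the number of pairs of complex embeddings of $K$, so that $n=r_1+2r_2$ is the degree and $r=r_1+r_2-1$ the unit rank. Let $C_2(n,r)$ be the largest integer $N$ such that infinitely many fields $K$ of degree $n$ and unit rank $r$ have $E(K)\ge N$; equivalently, $C_2(n,r)=\limsup E(K)$ over these fields. (We regard number fields as subfields of a fixed $\overline{\mathbb{Q}}$. Counting isomorphism classes changes nothing, since a field of degree $n$ has at most $n$ conjugates.)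

For unit rank $1$ one has $C_2(n,1)=0$ for all three possible degrees $n=2,3,4$; a short proof is given in Proposition~\ref{rankone}. Unit rank $2$ means $r_1+r_2=3$, so $n=3,4,5,6$ with signatures $(r_1,r_2)=(3,0),(2,1),(1,2),(0,3)$. Conjecture~5.1 of \cite{CEU} states that \emph{$C_2(n,2)=6$ for each of $n=3,4,5,6$.} By \eqref{free} this says that, in each of these degrees, a single $H$-orbit of primitive exceptional units occurs infinitely often and two orbits do not. We prove the conjecture.

\begin{theorem}\label{main}
For each $n\in\{3,4,5,6\}$, all but finitely many number fields $K$ of degree $n$ and unit rank $2$ have $E(K)\in\{0,6\}$, and $E(K)=6$ for infinitely many of them. Hence $C_2(n,2)=6$.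
\end{theorem}

The upper bound follows from a statement that is uniform in the field. For a finite set $S$ of places of $K$ containing the archimedean ones, an \emph{$S$-exceptional unit} is an $x\in\mathcal{O}_S^\times$ with $1-x\in\mathcal{O}_S^\times$; again $H$ permutes these. Let $h$ denote the absolute logarithmic Weil height.

\begin{theorem}\label{orbit}
For every $D$ there is an effectively computable $c(D)$ such that, whenever $[K:\mathbb{Q}]\le D$ and $|S|=3$, the $S$-exceptional units $x$ of $K$ with $h(x)>c(D)$ all lie in a single $H$-orbit (possibly there are none).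
\end{theorem}

A field has unit rank $2$ exactly when it has three archimedean places, so Theorem~\ref{main} only needs the case where $S$ is the set of archimedean places and $D=6$. General $S$ costs nothing extra.

The number three enters as follows. An exceptional unit of large height must be close to $0$ at some place, close to $1$ at another, and close to $\infty$ at a third. With two places this is impossible. With three it is barely possible, and it determines the logarithms of $x$ and $1-x$ up to a scale and a small error. The proof of Theorem~\ref{orbit} shows that two exceptional units with the same pattern cannot have different scales. With four places the rigidity is lost, and in Proposition~\ref{rankthree} we show that the analogue of Theorem~\ref{main} fails for unit rank $3$.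

\subsection{Notation and facts used}
Let $\|\cdot\|_v$ be the normalized absolute value at a place $v$ of $K$. For archimedean $v$ this is $|\cdot|^{n_v}$, where $|\cdot|$ is the usual absolute value in the corresponding embedding and $n_v$ is $1$ or $2$ according as $v$ is real or complex. For a prime $\mathfrak p$ it is $N(\mathfrak p)^{-\operatorname{ord}_{\mathfrak p}(\cdot)}$. For $u\in K^\times$ put $\lambda_v(u)=\log\|u\|_v$. The height is $h(u)=[K:\mathbb{Q}]^{-1}\sum_v\max(0,\lambda_v(u))$; it does not depend on $K$ and satisfies $h(1-u)\le h(u)+\log 2$. For $u\in\mathcal{O}_S^\times$ only places in $S$ contribute, and the product formula reads $\sum_{v\in S}\lambda_v(u)=0$. Hence the number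
\begin{equation}\label{M}
M(u)=\sum_{v\in S}\max(0,\lambda_v(u))=[K:\mathbb{Q}]\,h(u)
\end{equation}
is also $\sum_{v\in S}\max(0,-\lambda_v(u))$; in particular $M(1/u)=M(u)$.

We use three standard facts. \emph{Northcott}: there are only finitely many algebraic numbers of degree $\le d$ and height $\le b$, and they can be listed effectively. \emph{Kronecker}: a nonzero algebraic number has height $0$ if and only if it is a root of unity. \emph{Siegel}: the finiteness statement quoted above. The deep ingredient is the lower bound for linear forms in logarithms of Baker and W\"ustholz \cite{BW}, in the following weakened form. Let $\alpha_1,\dots,\alpha_t$ be algebraic numbers different from $0$ and $1$ in a subfield of $\mathbb{C}$ of degree at most $d$, let $\log$ be the principal logarithm, let $b_1,\dots,b_t\in\mathbb{Z}$ and $B=\max|b_j|$. If $\Lambda=\sum_j b_j\log\alpha_j\ne0$, then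
\begin{equation}\label{baker}
\log|\Lambda|\ \ge\ -C(t,d)\,\max(1,\log B)\prod_{j=1}^t\max\bigl(1,h(\alpha_j),|\log\alpha_j|\bigr)
\end{equation}
with an effectively computable $C(t,d)$.

\section{Where an exceptional unit is close to $0$, $1$, $\infty$}\label{where}

Throughout, $x$ is an $S$-exceptional unit and $\kappa=2\log2$. The numbers
\[
A_v=\max(0,-\lambda_v(x)),\qquad B_v=\max(0,-\lambda_v(1-x)),\qquad C_v=\max(0,\lambda_v(x))
\]
measure how close $x$ is at $v$ to $0$, to $1$ and to $\infty$. If necessary we write $A_v(x)$, and so on.

\begin{lemma}\label{oneperplace}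
At each $v\in S$ at most one of $A_v,B_v,C_v$ exceeds $\kappa$.
\end{lemma}

\begin{proof}
If $v$ is non-archimedean, then $\|x\|_v<1$ gives $\|1-x\|_v=1$, while $\|x\|_v>1$ gives $\|1-x\|_v=\|x\|_v>1$. So at most one of the three numbers is nonzero. Let $v$ be archimedean; recall $n_v\le 2$.
If $A_v>\kappa$, then $|x|<\frac12$, so $C_v=0$ and $|1-x|>\frac12$, whence $B_v<n_v\log2\le\kappa$.
If $B_v>\kappa$, then $|1-x|<\frac12$, so $\frac12<|x|<\frac32$, and both $A_v$ and $C_v$ are less than $n_v\log2\le\kappa$.
If $C_v>\kappa$, then $|x|>2$ and $|1-x|>1$, so $A_v=B_v=0$.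
\end{proof}

\begin{lemma}\label{sums}
We have $\sum_{v\in S} A_v=\sum_{v\in S} C_v=M(x)$ and $\sum_{v\in S} B_v=M(1-x)$. Moreover $|M(1-x)-M(x)|\le|S|\,\kappa$.
\end{lemma}

\begin{proof}
The equalities restate \eqref{M} and the remark after it. At an archimedean place, $\max(1,|1-x|)\le1+|x|\le2\max(1,|x|)$, and the same holds with $x$ and $1-x$ exchanged. So the contributions of $v$ to $M(x)$ and $M(1-x)$ differ by at most $n_v\log2\le\kappa$. At a non-archimedean place $\max(1,\|1-x\|_v)=\max(1,\|x\|_v)$, and the contributions agree.
\end{proof}

These two lemmas already settle unit rank one.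

\begin{proposition}\label{rankone}
$C_2(n,1)=0$ for $n=2,3,4$.
\end{proposition}

\begin{proof}
Let $K$ have unit rank $1$ and let $S$ be the set of its two archimedean places. We claim that $M(x)\le4\kappa$ for every exceptional unit $x$ of $K$. Otherwise, by Lemma~\ref{sums}, each of $\sum A_v,\sum B_v,\sum C_v$ exceeds $2\kappa$, so each of $A,B,C$ exceeds $\kappa$ at one of the two places. By Lemma~\ref{oneperplace} these places are three distinct elements of $S$, which is absurd.

So a primitive exceptional unit of $K$ has degree at most $4$ and height at most $4\kappa$, and it generates $K$. By Northcott only finitely many fields $K$ of unit rank $1$ contain one.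
\end{proof}

For the rest of this section $|S|=3$. Now there are just enough places.

\begin{lemma}[Types]\label{types}
Let $|S|=3$.
\begin{enumerate}
\item[(a)] If $M(x)>6\kappa$, there is a unique bijection $\tau_x\colon S\to\{0,1,\infty\}$ such that $A_v>\kappa$, $B_v>\kappa$, $C_v>\kappa$ at the places with $\tau_x(v)=0$, $1$, $\infty$ respectively. We call $\tau_x$ the \emph{type} of $x$.
\item[(b)] If $M(x)>9\kappa$, every $y\in Hx$ has $M(y)\ge M(x)-3\kappa>6\kappa$, and $\tau_{\eta x}=\eta\circ\tau_x$ for $\eta\in H$. So $Hx$ has exactly six elements, one of each type.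
\end{enumerate}
\end{lemma}

\begin{proof}
(a) By Lemma~\ref{sums} each of $\sum A_v,\sum B_v,\sum C_v$ exceeds $3\kappa$, so each of $A,B,C$ exceeds $\kappa$ at some place. By Lemma~\ref{oneperplace} no place serves two of them, and as there are three places, each of $A,B,C$ exceeds $\kappa$ at exactly one place.

(b) We have $Hx=\{x^{\pm1},(1-x)^{\pm1},(1-1/x)^{\pm1}\}$. Since $M(1/u)=M(u)$, Lemma~\ref{sums} applied to $x$ and to $1/x$ gives $M(y)\ge M(x)-3\kappa$ for all $y\in Hx$. Thus every $y\in Hx$ has a type. Passing from $y$ to $1-y$ exchanges $A_v$ and $B_v$, so the places of type $0$ and $1$ are exchanged, and the third place must keep type $\infty$. Passing from $y$ to $1/y$ exchanges $A_v$ and $C_v$, so the places of type $0$ and $\infty$ are exchanged and the third keeps type $1$. Hence $\tau_{\eta y}=\eta\circ\tau_y$ for the two generators $\eta$ of $H$ and all $y\in Hx$, and therefore for all $\eta\in H$. As $H$ acts on $\{0,1,\infty\}$ faithfully and as the full symmetric group, $\eta\mapsto\eta\circ\tau_x$ is a bijection from $H$ onto the six bijections $S\to\{0,1,\infty\}$.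
\end{proof}

Thus, to prove Theorem~\ref{orbit}, it is enough to show that there is at most one $S$-exceptional unit of large height of one fixed type. Write $S=\{v_1,v_2,v_3\}$ and call the type $v_1\mapsto0$, $v_2\mapsto1$, $v_3\mapsto\infty$ \emph{standard}.

\begin{lemma}\label{estimates}
Let $x$ have standard type, $L=M(x)>6\kappa$, and put $A=A_{v_1}$, $B=B_{v_2}$, $C=C_{v_3}$. Then
\[
\begin{array}{c|ccc}
 & v_1 & v_2 & v_3\\ \hline
\lambda_v(x) & -A & \varepsilon_2 & C\\
\lambda_v(1-x) & \varepsilon_1 & -B & C+\varepsilon_3
\end{array}
\]
with $C\in[L-2,L]$, $A\in[L-4,L+2]$, $B\in[L-6,L+4]$ and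
\begin{equation}\label{eps}
|\varepsilon_i|\le 81\,e^{-L/2}\qquad(i=1,2,3).
\end{equation}
\end{lemma}

\begin{proof}
The entries $-A$, $-B$, $C$ are correct since $A,B,C>\kappa>0$; the table defines $\varepsilon_1=\lambda_{v_1}(1-x)$, $\varepsilon_2=\lambda_{v_2}(x)$ and $\varepsilon_3=\lambda_{v_3}(1-1/x)$. At a non-archimedean place $v_i$ we have $\varepsilon_i=0$. If $v_i$ is archimedean, then $\varepsilon_i=n_{v_i}\log|1-t|$ with $t=x$, $1-x$, $1/x$ for $i=1,2,3$. In each case $\|t\|_{v_i}=e^{-T}$ with $T=A,B,C$ respectively, so $|t|\le e^{-T/2}<\frac12$ because $T>\kappa$. For $|t|\le\frac12$ we have $|\log|1-t||\le-\log(1-|t|)\le|t|/(1-|t|)\le2|t|$. Hence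
\[
|\varepsilon_1|\le4e^{-A/2},\qquad|\varepsilon_2|\le4e^{-B/2},\qquad|\varepsilon_3|\le4e^{-C/2},
\]
and each is at most $4e^{-\kappa/2}=2$.

Now $C_{v_1}=0$ and $C_{v_2}\le|\varepsilon_2|\le2$, while $\sum_vC_v=L$; so $C\in[L-2,L]$. The product formula for the two rows gives $A=C+\varepsilon_2$ and $B=C+\varepsilon_1+\varepsilon_3$, hence the stated intervals. Since $A,B,C\ge L-6$, we get $|\varepsilon_i|\le4e^{3}e^{-L/2}\le81e^{-L/2}$.
\end{proof}

\section{Why two scales are incompatible}\label{idea}

Let $x$ and $w$ be $S$-exceptional units of standard type with $M(x)=L$ and $M(w)=L'$ large, $L\ge L'$. By Lemma~\ref{estimates} their logarithmic vectors are, up to bounded errors,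
\[
\lambda(x)\approx L\,(-1,0,1),\quad\lambda(1-x)\approx L\,(0,-1,1),\qquad
\lambda(w)\approx L'(-1,0,1),\quad\lambda(1-w)\approx L'(0,-1,1).
\]
So the vectors of $x$ and $w$ point in almost the same direction, and those of $1-x$ and $1-w$ do too, with nearly the same ratio $L/L'$ of lengths. The simplest way for this to happen with $L\ne L'$ would be an exact relation
\begin{equation}\label{toy}
x=w^a,\qquad 1-x=(1-w)^a
\end{equation}
with an integer $a\ge2$. For $a=2$ this says $1-w^2=(1-w)^2$, that is $2w(w-1)=0$. For $a=3$ it says $1-w^3=(1-w)^3$, that is $3w(w-1)=0$. So neither can hold.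

For general $a$ look at the place $v_1$, where $x$ and $w$ are small, and suppose that it is archimedean. The first equation gives $|x|=|w|^a<|w|$. The second gives $x=1-(1-w)^a\approx aw$. More precisely, if $a|w|\le\frac12$, then
\[
|x-aw|\le\sum_{j\ge2}\binom aj|w|^j\le\sum_{j\ge2}\frac{(a|w|)^j}{j!}\le(a|w|)^2,
\]
so $|x|\ge a|w|(1-a|w|)\ge\frac a2|w|\ge|w|$, a contradiction. (The condition on $a|w|$ is harmless if $a$ is polynomially bounded in $L'$, since $|w|$ is exponentially small in $L'$.) \emph{Raising $w$ to a power larger than one makes it smaller; raising $1-w$ to the same power moves it further from $1$.} The two halves of \eqref{toy} pull $x$ in opposite directions.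

Three things separate this from a proof. First, $x$ need only be multiplicatively dependent on $w$ and $1-w$: some power $x^m$ lies in the group they generate. We must bound $m$ and the exponents. Second, ``almost parallel'' must be turned into ``parallel''. In $x^m=w^{a_1}(1-w)^{b_1}$ the unwanted exponent $b_1$ turns out to be of size at most $L\,e^{-L'/2}$ up to a constant. As $b_1$ is an integer, it vanishes as soon as $L$ is not exponentially large compared with $L'$, and this is what a lower bound for linear forms in logarithms supplies. The same applies to $1-x$, and a comparison at $v_3$ shows that the two surviving exponents are equal. Third, with $m>1$ the equations must be compared through logarithms. We carry this out now.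

\section{Proof of Theorem \ref{orbit}}

Let $[K:\mathbb{Q}]\le D$ and $|S|=3$. Since $S$ contains the archimedean places, we may label it so that \emph{$v_1$ is archimedean}; this is needed because we shall use complex logarithms at the place where $x$ is close to $0$. We write $f\ll g$ for $|f|\le cg$ with $c$ effectively computable from $D$ alone. ``For $M_0$ large'' means: if $M_0$ exceeds a certain effectively computable bound depending only on $D$. We prove:

\begin{proposition}\label{claim}
For a suitable effectively computable $M_0=M_0(D)>9\kappa$ there is at most one $S$-exceptional unit of standard type with $M>M_0$.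
\end{proposition}

This implies Theorem~\ref{orbit} with $c(D)=M_0+3\kappa$. Indeed, if $h(x)>c(D)$, then $M(x)\ge h(x)>M_0+3\kappa$, and by Lemma~\ref{types}(b) the element of standard type in $Hx$ has $M>M_0$. So all such $x$ lie in the orbit of one element.

\begin{proof}[Proof of Proposition \ref{claim}]
Let $x,w$ have standard type with $L=M(x)\ge L'=M(w)>M_0$. We use the notation of Lemma~\ref{estimates} for $x$, and the same letters with primes for $w$. We shall show $x=w$.

\medskip\noindent\textbf{Step 1: bounded index.}
We show that $w,1-w$ generate a subgroup of finite index in $\mathcal{O}_S^\times$, and we bound this index. Consider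
\[
\Gamma=\{(\lambda_{v_1}(u),\lambda_{v_2}(u)):u\in\mathcal{O}_S^\times\}\subset\mathbb{R}^2 .
\]
By Northcott and Kronecker there is an effective $c_1>0$, depending only on $D$, with $M(u)\ge h(u)\ge c_1$ for every $u\in\mathcal{O}_S^\times$ that is not a root of unity. Since $\sum_{v\in S}|\lambda_v(u)|=2M(u)$ and $|\lambda_{v_3}(u)|\le|\lambda_{v_1}(u)|+|\lambda_{v_2}(u)|$, we get $|\lambda_{v_1}(u)|+|\lambda_{v_2}(u)|\ge c_1$. So the kernel of $\mathcal{O}_S^\times\to\Gamma$ is the group $\mu_K$ of roots of unity in $K$, and nonzero vectors of $\Gamma$ have length at least $c_1/\sqrt2$. In particular $\Gamma$ is discrete. The vectors of $w$ and $1-w$ are $(-A',\varepsilon'_2)$ and $(\varepsilon'_1,-B')$, with determinant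
\[
\Delta=A'B'-\varepsilon'_1\varepsilon'_2\in[\tfrac12L'^2,\,2L'^2]
\]
for $M_0$ large. Hence $\Gamma$ is a lattice of rank two. The discs of radius $c_1/(2\sqrt2)$ around its points have disjoint interiors, so its covolume is at least $\pi c_1^2/8$. The vectors of $w$ and $1-w$ span a sublattice of index $I=\Delta/\operatorname{covol}(\Gamma)$. Put $m=I\,|\mu_K|$. Since $|\mu_K|$ is bounded in terms of $D$ (its Euler $\phi$-value is at most $D$),
\begin{equation}\label{mbound}
\frac m\Delta=\frac{|\mu_K|}{\operatorname{covol}(\Gamma)}\ll1,\qquad m\ll L'^2 .
\end{equation}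
For $u\in\mathcal{O}_S^\times$ we have $u^I\in\mu_K\langle w,1-w\rangle$, hence $u^m\in\langle w,1-w\rangle$. Thus there are integers $a_i,b_i$ with
\begin{equation}\label{relations}
x^m=w^{a_1}(1-w)^{b_1},\qquad(1-x)^m=w^{a_2}(1-w)^{b_2}.
\end{equation}

\medskip\noindent\textbf{Step 2: size of the exponents.}
Taking $\lambda_{v_1}$ and $\lambda_{v_2}$ of \eqref{relations} gives
\[
\begin{aligned}
-mA&=-a_1A'+b_1\varepsilon'_1,&\qquad m\varepsilon_2&=a_1\varepsilon'_2-b_1B',\\
m\varepsilon_1&=-a_2A'+b_2\varepsilon'_1,& -mB&=a_2\varepsilon'_2-b_2B'.
\end{aligned}
\]
By Cramer's rule,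
\[
\begin{aligned}
a_1&=\tfrac m\Delta(AB'-\varepsilon_1'\varepsilon_2),& b_1&=\tfrac m\Delta(A\varepsilon_2'-A'\varepsilon_2),\\
a_2&=\tfrac m\Delta(B\varepsilon_1'-B'\varepsilon_1),& b_2&=\tfrac m\Delta(A'B-\varepsilon_1\varepsilon_2').
\end{aligned}
\]
The exponents $a_1,b_2$ contain products of two large quantities, while $b_1,a_2$ contain only products of one large and one tiny quantity. With Lemma~\ref{estimates}, \eqref{mbound} and $L'e^{-L/2}\le L\,e^{-L'/2}$ we obtain
\begin{equation}\label{exponents}
|a_i|,|b_i|\ll LL',\qquad |b_1|,|a_2|\ll L\,e^{-L'/2}.
\end{equation}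

\medskip\noindent\textbf{Step 3: $L\le L'^4$.}
The second bound in \eqref{exponents} is useless if $L$ is enormous compared with $L'$. To exclude this, embed $K$ in $\mathbb{C}$ by an embedding that induces $v_1$. Then $0<|x|\le e^{-A/2}<\frac12$. So $\log(1-x)\ne0$ and $|\log(1-x)|\le2|x|\le2e^{-A/2}$: this logarithm is tiny, of size at most $e^{-L/2}$ up to a constant. By \eqref{relations} it can be expressed through the logarithms of $w$ and $1-w$, whose heights are controlled by $L'$. Precisely, for some $k\in\mathbb{Z}$,
\[
\Lambda:=m\log(1-x)=a_2\log w+b_2\log(1-w)+2k\log(-1)\ \ne0 .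
\]
Comparing imaginary parts gives $2|k|\le m+|a_2|+|b_2|\ll LL'$. We apply \eqref{baker} to the numbers $w,1-w,-1$, all different from $0$ and $1$. Here
\[
h(w)\le L',\quad|\log w|\le A'+\pi\ll L',\quad h(1-w)\le L'+\log2,\quad|\log(1-w)|\le2|w|\le1,\quad|\log(-1)|=\pi ,
\]
and the coefficients are $\ll LL'\le L^2$. Hence $-\log|\Lambda|\ll L'^2\log L$. On the other hand $|\Lambda|\le2m\,e^{-A/2}$ with $A\ge L-4$ and $m\ll L'^2$. Therefore
\[
\frac{L-4}2\le-\log|\Lambda|+\log(2m)\ll L'^2\log L,\qquad\text{so}\qquad L\ll L'^2\log L .
\]
If $L>L'^4$, this gives $L\ll\sqrt L\,\log L$, which bounds $L$ effectively in terms of $D$; this is impossible for $M_0$ large. So $L\le L'^4$.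

\medskip\noindent\textbf{Step 4: the exponents coincide.}
By \eqref{exponents} and Step 3, $|b_1|,|a_2|\ll L'^4e^{-L'/2}$, so $|b_1|,|a_2|<1$ for $M_0$ large. Being integers, $b_1=a_2=0$. Write $a=a_1$, $b=b_2$, so that
\[
x^m=w^a,\qquad(1-x)^m=(1-w)^b .
\]
At $v_1$ we read off $mA=aA'$, and at $v_2$ we read off $mB=bB'$; hence $a,b>0$, and $a,b\ll L'^5$ by \eqref{exponents}. At $v_3$ we have $mC=aC'$ and $m(C+\varepsilon_3)=b(C'+\varepsilon_3')$. Subtracting,
\[
|b-a|=\frac{|m\varepsilon_3-b\varepsilon'_3|}{C'}\ll L'^5e^{-L'/2},
\]
which is less than $1$ for $M_0$ large. So $a=b$.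

\medskip\noindent\textbf{Step 5: $a=m$ and $x=w$.}
We now repeat the argument of Section~\ref{idea} in $\mathbb{C}$, using the embedding of Step~3. By Lemma~\ref{estimates}, $|x|\le e^{-A/2}$ and $|w|\le e^{-A'/2}$ are both at most $e^{2-L'/2}$. From $(1-x)^m=(1-w)^a$ we get $m\log(1-x)-a\log(1-w)\in2\pi i\,\mathbb{Z}$. The modulus of this number is at most $2m|x|+2a|w|\ll L'^5e^{-L'/2}$, hence less than $2\pi$ for $M_0$ large. So
\begin{equation}\label{logs}
m\log(1-x)=a\log(1-w),\qquad\text{and also}\qquad|x|^m=|w|^a .
\end{equation}
Suppose $a\ne m$. If $a>m$, put $(y,z,p,q)=(x,w,a,m)$; if $a<m$, put $(y,z,p,q)=(w,x,m,a)$. In both cases $p>q\geq 1$, and \eqref{logs} reads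
\[
q\log(1-y)=p\log(1-z),\qquad|y|=|z|^{p/q}<|z| .
\]
For $|t|\le\frac12$ we have $|\log(1-t)+t|\le\sum_{j\ge2}|t|^j/j\le\frac12|t|^2/(1-|t|)\le|t|^2$. Therefore
\[
q|z|(1+|z|)>q|y|(1+|y|)\ge q|\log(1-y)|=p|\log(1-z)|\ge(q+1)|z|(1-|z|).
\]
Dividing by $|z|$ gives $(2q+1)|z|>1$. But $q\ll L'^5$ and $|z|\le e^{2-L'/2}$, so $(2q+1)|z|<1$ for $M_0$ large. This contradiction shows $a=m$. Now \eqref{logs} gives $\log(1-x)=\log(1-w)$, that is, $x=w$.
\end{proof}

\section{Proof of Theorem \ref{main}}

\subsection{The upper bound}
Let $K$ have degree $n\in\{3,4,5,6\}$ and unit rank $2$, and let $S$ be the set of its three archimedean places, so that $S$-exceptional units are exceptional units. Let $c=c(6)$ be as in Theorem~\ref{orbit}. By Northcott, only finitely many algebraic numbers have degree at most $6$ and height at most $c$. A primitive exceptional unit generates its field, so only finitely many $K$ contain a primitive exceptional unit of height at most $c$. In every other $K$ all primitive exceptional units have height greater than $c$, hence lie in one $H$-orbit. If there is one, its orbit has exactly six elements by \eqref{free},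 all of them primitive. So $E(K)\in\{0,6\}$ for all but finitely many $K$, and $C_2(n,2)\le6$.

\subsection{The cubic family}
For the lower bound we need infinitely many fields with a primitive exceptional unit. Section~\ref{where} tells us what to look for: conjugates near $0$, $1$ and $\infty$. In degree $3$ take
\[
f_A(X)=X^3-X+1+A\,X(X-1)=X^3+AX^2-(A+1)X+1,\qquad A\ge3 .
\]
As $f_A(0)=f_A(1)=1$, $f_A(\tfrac12)=\tfrac58-\tfrac A4<0$ and $f_A(X)\to-\infty$ for $X\to-\infty$, there are three real zeros, two in $(0,1)$ and one negative. As $f_A(1)=1$ and $f_A(-1)=2A+1$, there is no rational zero, so $f_A$ is irreducible. For a zero $\theta$, both $\theta$ and $1-\theta$ have norm $\pm1$, because $f_A(0)=f_A(1)=1$. So $\mathbb{Q}(\theta)$ is a totally real cubic field with the primitive exceptional unit $\theta$. For the other degrees the same construction works. To obtain complex places near $0$ and $1$, we let a double zero split into a pair of complex conjugates.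

\subsection{The general family}
Let $k=1$ if $n\in\{3,4\}$, let $k=2$ if $n\in\{5,6\}$, and for integers $A>0$ put
\[
f_A(X)=X^n-X+1+A\,X^k(X-1)^k\in\mathbb{Z}[X].
\]
This polynomial is monic, since $2k<n$, and $f_A(0)=f_A(1)=1$. On compact subsets of $\mathbb{C}$ we have $f_A/A\to X^k(X-1)^k$ uniformly as $A\to\infty$. By Hurwitz's theorem, $k$ zeros tend to $0$, $k$ zeros tend to $1$, and the other $n-2k\in\{1,2\}$ zeros tend to $\infty$ in absolute value. Call these sets of zeros (counted with multiplicity) $Z_0,Z_1,Z_\infty$; for $A$ large each is stable under complex conjugation.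

\medskip\noindent\emph{Signature.} We claim that $X^n-X+1>0$ for all real $X\ge-1$, and for all real $X$ if $n$ is even. For $X\ge1$ we have $X^n\ge X$. For $0\le X\le1$ the numbers $X^n$ and $1-X$ are nonnegative and not both zero. For $-1\le X<0$ we have $X^n\ge-1$ and $1-X>1$. For $n$ even and $X\le0$ we have $X^n\ge0$ and $1-X\ge1$. Now let $A$ be large.
\begin{itemize}
\item $n=3$: each of $Z_0,Z_1,Z_\infty$ is a single zero, which is therefore real. Signature $(3,0)$.
\item $n=4$: $Z_0$ and $Z_1$ are single real zeros. For real $X\notin[0,1]$ we have $X(X-1)>0$ and hence $f_A(X)>0$, so $Z_\infty$ is a pair of nonreal conjugates. Signature $(2,1)$.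
\item $n=5$: $f_A\ge X^5-X+1>0$ on $[-1,\infty)$, so $Z_0$ and $Z_1$ are pairs of nonreal conjugates, and $Z_\infty$ is a single real zero. Signature $(1,2)$.
\item $n=6$: $f_A\ge X^6-X+1>0$ on $\mathbb{R}$, so $Z_0,Z_1,Z_\infty$ are pairs of nonreal conjugates. Signature $(0,3)$.
\end{itemize}
In all cases the zeros are simple, and each of $Z_0,Z_1,Z_\infty$ is a single orbit under complex conjugation.

\medskip\noindent\emph{Irreducibility.} By Gauss's lemma it suffices to consider factors in $\mathbb{Z}[X]$. Let $g\in\mathbb{Z}[X]$ be a nonconstant monic factor of $f_A$. Its set of zeros is stable under conjugation, hence is a union of some of $Z_0,Z_1,Z_\infty$. Moreover $g(0)$ and $g(1)$ divide $1$, so the products of $|z|$ and of $|1-z|$ over the zeros of $g$ both equal $1$. As $A\to\infty$,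
\[
\begin{array}{c|ccc}
 & Z_0 & Z_1 & Z_\infty\\ \hline
\prod|z| & \to0 & \to1 & \to\infty\\
\prod|1-z| & \to1 & \to0 & \to\infty
\end{array}
\]
For $A$ large, the first row shows that the zero set of $g$ contains both or neither of $Z_0,Z_\infty$, and the second row shows that it contains both or neither of $Z_1,Z_\infty$. So it contains all zeros, that is, $g=f_A$.

\medskip\noindent\emph{Conclusion.} For $A$ large and $f_A(\theta)=0$, the field $K_A=\mathbb{Q}(\theta)$ has degree $n$ and unit rank $2$. The norms of $\theta$ and $1-\theta$ are $(-1)^nf_A(0)$ and $f_A(1)$, hence $\pm1$, so $\theta$ is a primitive exceptional unit. By \eqref{free}, $E(K_A)\ge6$. Further, $A=-(\theta^n-\theta+1)/(\theta(\theta-1))^k$ is determined by $\theta$. Since a given field contains only finitely many exceptional units, it equals $K_A$ for only finitely many $A$. Therefore infinitely many fields occur, and $C_2(n,2)\ge6$. By the upper bound, all but finitely many of them have $E(K_A)=6$. This completes the proof of Theorem~\ref{main}. \qed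

\section{Consequences and the limits of the result}

\subsection{Uniformity and effectivity}
Theorem~\ref{orbit} says more than Theorem~\ref{main}. In \emph{every} field of unit rank $2$, all exceptional units, primitive or not, outside the effectively computable finite set of numbers of degree at most $6$ and height at most $c(6)$ lie in at most one $H$-orbit. The same holds for $S$-exceptional units with $|S|=3$, with $6$ replaced by $D$, uniformly over all fields of degree at most $D$ and all such $S$. The fields excluded in Theorem~\ref{main} belong to the finite, effectively computable list of the fields $\mathbb{Q}(x)$ with $\deg x\le6$ and $h(x)\le c(6)$.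

If $n=3$ or $n=5$, the only proper subfield is $\mathbb{Q}$. It has no exceptional units, since neither $1-1=0$ nor $1-(-1)=2$ is a unit. So in these degrees all exceptional units are primitive, and $6$ is also the limit superior of the number of \emph{all} exceptional units.

\subsection{Both values occur infinitely often}

\begin{proposition}
For each $n\in\{3,4,5,6\}$ there are infinitely many fields $K$ of degree $n$ and unit rank $2$ with $E(K)=0$.
\end{proposition}

\begin{proof}
A residue field $\mathbb{F}_2$ excludes exceptional units: modulo such a prime, both $x$ and $1-x$ would be congruent to $1$, giving $1\equiv x=1-(1-x)\equiv0$. So it suffices to construct infinitely many fields with the right signature in which $2$ splits completely.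

Let $p\ge5$ be prime. By weak approximation, applied to each coefficient, there is a monic $f\in\mathbb{Q}[X]$ of degree $n$ whose coefficients are as close as we like, over $\mathbb{R}$, to those of a real polynomial with distinct zeros and the prescribed signature; over $\mathbb{Q}_2$, to those of $\prod_{i=1}^n(X-i)$; and over $\mathbb{Q}_p$, to those of $X^n-p$. If the approximation is good enough, the following hold. Over $\mathbb{R}$, by continuity of zeros, $f$ has the prescribed numbers of real and nonreal zeros. Over $\mathbb{Q}_2$, by Hensel's lemma, $f$ has a zero so close to each of $1,\dots,n$ that these $n$ zeros are distinct. Over $\mathbb{Q}_p$, $f$ is an Eisenstein polynomial. The last property shows that $f$ is irreducible over $\mathbb{Q}$ and that $p$ is totally ramified in $K=\mathbb{Q}[X]/(f)$. The other two give the signature and the complete splitting of $2$. Only finitely many primes ramify in a given field, so infinitely many fields arise as $p$ varies.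
\end{proof}

\subsection{Automorphisms}
Let $K$ have unit rank $2$ and $E(K)=6$, so that the primitive exceptional units of $K$ form one orbit $Hx$ with six elements. For $\sigma\in\operatorname{Aut}(K)$ the unit $\sigma x$ is again primitive and exceptional, so $\sigma x=\eta_\sigma x$ with a unique $\eta_\sigma\in H$. Since $\sigma\tau x=\sigma(\eta_\tau x)=\eta_\tau(\sigma x)=\eta_\tau\eta_\sigma x$, and since $\sigma$ is determined by $\sigma x$, the map $\sigma\mapsto\eta_\sigma$ is an injective anti-homomorphism $\operatorname{Aut}(K)\to H\cong S_3$.

\begin{corollary}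
\begin{enumerate}
\item[(a)] All but finitely many cyclic cubic fields possessing an exceptional unit are generated by a zero of $X^3-tX^2+(t-3)X+1$ for some $t\in\mathbb{Z}$; that is, they are Shanks' simplest cubic fields.
\item[(b)] Only finitely many cyclic sextic fields of unit rank $2$ contain a primitive exceptional unit.
\end{enumerate}
\end{corollary}

\begin{proof}
By Theorem~\ref{main} we may assume $E(K)\in\{0,6\}$.

(a) A cyclic cubic field is totally real and so has unit rank $2$. An exceptional unit $x$ of it is primitive, so $E(K)=6$. A generator of $\operatorname{Aut}(K)$ has order $3$ and acts on $x$ through an element of order $3$ of $H$. So the conjugates of $x$ are $x,\ \frac1{1-x},\ 1-\frac1x$. Their product is $-1$. Let $t\in\mathbb{Z}$ be their sum. Their second symmetric function is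
\[
\frac x{1-x}+(x-1)-\frac1x=\Bigl(\frac1{1-x}-1\Bigr)+(x-1)-\frac1x=t-3 .
\]
Hence $x$ is a zero of $X^3-tX^2+(t-3)X+1$.

(b) If such a field had $E(K)=6$, its automorphism group, cyclic of order $6$, would embed in $S_3$, which has no element of order $6$.
\end{proof}

\subsection{Unit rank three}
With four archimedean places one place is left over after serving $0$, $1$ and $\infty$. In the following family the extra conjugate is near $-1$, which makes $\theta$, $-\theta$ and $\theta^2$ exceptional at the same time.

\begin{proposition}\label{rankthree}
$C_2(4,3)\ge18$.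
\end{proposition}

\begin{proof}
Let $f_A(X)=X^4-X^2+1+A(X^3-X)$ with a large integer $A$. Then $f_A(0)=f_A(1)=f_A(-1)=1$. As $A\to\infty$, one zero tends to each of $0$, $1$, $-1$, and one tends to $\infty$ in absolute value; so all zeros are real and distinct.

For irreducibility let $g\in\mathbb{Z}[X]$ be a nonconstant monic factor. Then $|g(0)|=|g(1)|=|g(-1)|=1$. The quantity $|z|$ tends to $0$ at the zero near $0$, to $\infty$ at the large zero, and to $1$ at the other two. So $|g(0)|=1$ forces $g$ to have both or neither of the zero near $0$ and the large zero. The quantity $|1-z|$ tends to $0$ at the zero near $1$, to $\infty$ at the large zero, and to the positive limits $1$ and $2$ at the zeros near $0$ and $-1$. So $|g(1)|=1$ forces both or neither of the zero near $1$ and the large zero. In the same way, $|1+z|$ tends to $0$ at the zero near $-1$, to $\infty$ at the large zero, and to $1$ and $2$ at the zeros near $0$ and $1$; so $|g(-1)|=1$ ties the zero near $-1$ to the large zero. Hence $g=f_A$.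

Let $f_A(\theta)=0$ and $K=\mathbb{Q}(\theta)$, a totally real quartic field, so of unit rank $3$. The norms of $\theta$, $1-\theta$, $1+\theta$ are $f_A(0),f_A(1),f_A(-1)$, so these three elements are units. Since $1-\theta^2=(1-\theta)(1+\theta)$, the elements $\theta,-\theta,\theta^2$ are exceptional units. Clearly $\mathbb{Q}(-\theta)=\mathbb{Q}(\theta)=K$. If $\mathbb{Q}(\theta^2)\ne K$, two distinct zeros of $f_A$ would have the same square, hence be $z$ and $-z$. Adding and subtracting $f_A(z)=f_A(-z)=0$ gives $z^4-z^2+1=0$ and $z^3-z=0$. The second equation gives $z\in\{0,1,-1\}$, where $z^4-z^2+1=1$, a contradiction. So all three units are primitive of degree $4$, and by \eqref{free} each has an orbit of six elements, all primitive.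

The three orbits are disjoint. Embed $K$ in $\mathbb{R}$ so that $\theta$ goes to a zero $z$ with $|z|>10$. If $|u|>10$, the elements $\frac1u$ and $\frac1{1-u}$ have absolute value at most $\frac19$, while $1-\frac1u$ and $\frac u{u-1}$ have absolute value at most $\frac{11}{10}$ and $\frac{10}{9}$ respectively. So the elements of $Hu$ of absolute value greater than $2$ are $u$ and $1-u$. For $u=z,-z,z^2$ these are
\[
\{z,1-z\},\qquad\{-z,1+z\},\qquad\{z^2,1-z^2\}.
\]
The first two sets are disjoint because $z\ne0$. The elements of the third have absolute value at least $|z|^2-1>|z|+1$, larger than all elements of the first two. Hence the orbits are pairwise different, so disjoint, and $E(K)\ge18$.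

Finally $A=-(\theta^4-\theta^2+1)/(\theta^3-\theta)$ is determined by $\theta$, and each field has only finitely many exceptional units. So infinitely many fields $K$ arise.
\end{proof}

\begin{thebibliography}{9}
\bibitem{BW} Baker and W\"ustholz, \emph{J. reine angew. Math.} \textbf{442} (1993), 19--62.
\bibitem{CEU} \emph{Counting exceptional units}, \url{http://dmle.icmat.es/pdf/COLLECTANEAMATHEMATICA_1997_48_01_11.pdf}.
\end{thebibliography}

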